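# A non-surjective epimorphism of orthomodular lattices

## Unique complements, named complements, and a plausible guess

Let $\mathbb K$ be a class of algebras of the same type. A homomorphism $\eta:A\to B$ between members of $\mathbb K$ is a **$\mathbb K$-epimorphism** if for every $D\in\mathbb K$ and all homomorphisms $\varphi,\psi:B\to D$, the equality $\varphi\circ\eta=\psi\circ\eta$ implies $\varphi=\psi$. The class has **ES** if every $\mathbb K$-epimorphism is surjective. We ask whether the class of all orthomodular lattices has ES. The question is taken from "Definability And Interpolation" (https://eprints.illc.uva.nl/id/eprint/2024/1/DS-2001-05.text.pdf); the context given with it is that ES has been shown for certain varieties of orthomodular lattices, while the question for the class of all of them is left open.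

The answer one would first guess is yes. Consider the familiar failure of ES for bounded distributive lattices: the inclusion of the chain $0<a<1$ into the four-element lattice $\{0,a,\bar a,1\}$ is an epimorphism, because complements in a distributive lattice are unique. Two homomorphisms that agree at $a$ both send $\bar a$ to a complement of the same element, so they agree at $\bar a$. The element $\bar a$ is determined by $a$, but no operation names it. In an orthomodular lattice the orthocomplement *is* an operation, and complements in general are far from unique. So this obstacle disappears, and one may hope that nothing replaces it. Let us fix definitions and test the hope.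

**Definition.** An **ortholattice** is an algebra $(L,\wedge,\vee,{}',0,1)$ such that $(L,\wedge,\vee,0,1)$ is a bounded lattice, $a''=a$, $a\le b$ implies $b'\le a'$, $a\wedge a'=0$ and $a\vee a'=1$. It is an **orthomodular lattice** (OML) if moreover $a\le b$ implies $b=a\vee(a'\wedge b)$. Homomorphisms preserve $\wedge,\vee,{}',0,1$. We write $x\perp y$ for $x\le y'$; this relation is symmetric.

Every Boolean algebra is an OML. The hexagon with $0<a<b<1$ and $0<b'<a'<1$ is an ortholattice but not an OML, since $a\le b$ and $a'\wedge b=0$, so $a\vee(a'\wedge b)=a\ne b$. For a cardinal $\lambda$, let $MO_\lambda$ consist of $0,1$ and $\lambda$ complementary pairs, where any two elements $\ne0,1$ from different pairs have meet $0$ and join $1$. More generally, the **horizontal sum** $C\oplus C_1$ of two nontrivial OMLs is their union with only the bounds identified. Comparable elements lie in one summand, and elements $\neq 0,1$ from different summands have join $1$ and meet $0$. It is again an OML, because the orthomodular law concerns comparable pairs only. Thus $MO_\lambda$ is the horizontal sum of $\lambda$ four-element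 Boolean algebras, and $MO_0=\{0,1\}$.

We use two standard facts.

**(OM)** An ortholattice is orthomodular iff $a\le b$ and $b\wedge a'=0$ together imply $a=b$. Indeed, suppose this implication holds and $a\le b$. Put $d=a\vee(a'\wedge b)\le b$. Then $b\wedge d'=(b\wedge a')\wedge(a'\wedge b)'=0$, so $d=b$. Conversely, if the law holds, $a\le b$ and $b\wedge a'=0$, then $b=a\vee 0=a$. In an OML, $x\perp y$ implies
$$(x\vee y)\wedge x'=y :$$
the law applied to $x\le y'$ gives $y'=x\vee(x'\wedge y')$, and we take complements.

**(At)** In a finite OML every element is the join of the atoms below it. For let $a$ be the join of the atoms below $b$. If $a\neq b$, then $b\wedge a'\ne0$ by (OM), so some atom $t\le b\wedge a'$ exists; then $t\le b$ gives $t\le a$, and $t\le a\wedge a'=0$, a contradiction. Consequently $x\wedge y=0$ iff no atom lies below both, and, by complementation, a join is $1$ iff no atom is orthogonal to all of its terms.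

Now the tests. To show that a proper inclusion $A\subset B$ is not epic, we need two different homomorphisms on $B$ that agree on $A$. An automorphism of $B$ which fixes $A$ pointwise and is not the identity does it, compared with the identity.

*Boolean in Boolean.* Let $A\subsetneq B$ be finite Boolean algebras. The atoms of $A$ have join $1$, so every atom of $B$ lies below an atom of $A$. If all atoms of $A$ were atoms of $B$, then $A=B$. So some atom of $A$ has two atoms of $B$ below it. Exchanging these two is an automorphism of $B$ fixing $A$.

*$MO_\kappa$ in $MO_\lambda$.* If $A\subsetneq MO_\lambda$ is a subalgebra, exchange $x$ and $x'$ for one pair outside $A$.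

*$A=\{0,1\}$.* If $B$ has more than two elements, the two inclusions of $B$ into $B\oplus B$ agree exactly on $\{0,1\}$.

The last test suggests a general plan: glue two copies of $B$ along $A$ inside one OML. The guess survives all these tests. It is nevertheless wrong.

**Theorem.** There are a finite OML $B$, a proper subalgebra $A\cong MO_{112}$ of $B$, and $g\in B\setminus A$ with $B$ generated by $A\cup\{g\}$, such that the inclusion $A\hookrightarrow B$ is an epimorphism in the class of all OMLs. Hence the class of all orthomodular lattices does not have ES.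

## What orthomodularity forces on two copies glued together

Suppose we glue two copies of $B$ over $A$, or more generally let $\varphi,\psi:B\to D$ agree on $A$. In this section an index $1$ marks a value of $\varphi$, an index $2$ a value of $\psi$, and a bar the common value at an element of $A$. Some relations between the copies come for free: if $v\le m\le c'$ with $m\in A$, then $v_1\le\bar m\le c_2'$, so $v_1\perp c_2$. A gluing can simply put such relations in. The plan would succeed if nothing more were forced.

Here is the point where it stops. Suppose in addition that $b\perp v$ in $B$, and that $p\in A$ satisfies $p\le v\vee b$ and $p\vee c=1$. Then $v_1\perp b_1$ and $v_1\perp c_2$, so $b_1\vee c_2\le v_1'$. Moreover $v_1\vee b_1\vee c_2\ge\bar p\vee c_2=1$. By (OM) we get the equation $b_1\vee c_2=v_1'$. So an element of the first copy is the join of one element of the first copy and one of the second. Relations "through $A$" give only an inequality here; the orthomodular law turns it into an equation between the copies. The next lemma pushes this leak until it pins down an element $g$.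

**Lemma 1.** Let $G$ be an OML with elements $m,n,p,q,v,b,u,c,e,g$ such that
$$v\le m\le c',\qquad u\le n\le b',\tag{1}$$
$$v\perp b,\qquad e\perp u,\qquad e\le q,\qquad c\le e\vee u,\tag{2}$$
$$p\le v\vee b,\qquad p\vee c=1,\tag{3}$$
$$g=(b\vee q)'=q'\wedge\big((m\wedge u')\vee u\big).\tag{4}$$
If $D$ is an OML and $\varphi,\psi:G\to D$ are homomorphisms agreeing on $m,n,p,q$, then $\varphi(g)=\psi(g)$.

*Proof.* Let $\bar m,\bar n,\bar p,\bar q$ be the common images, and put $v_1=\varphi(v)$, $b_1=\varphi(b)$, $u_2=\psi(u)$, $c_2=\psi(c)$, $e_2=\psi(e)$.

**Step 1: the mixed equation.** Since $v_1\le\bar m$ and $c_2\le\bar m'$, we have $v_1\perp c_2$; also $v_1\perp b_1$. Hence $b_1\vee c_2\le v_1'$. By (3), $v_1\vee b_1\ge\varphi(p)=\bar p$ and $\bar p\vee c_2=\psi(p\vee c)=1$, so $v_1\vee b_1\vee c_2=1$, that is, $v_1'\wedge(b_1\vee c_2)'=0$. By (OM), $b_1\vee c_2=v_1'\ge\bar m'$.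

**Step 2: replace $c_2$.** Since $c_2\le e_2\vee u_2$, Step 1 gives
$$\bar m'\le u_2\vee(b_1\vee e_2).\tag{5}$$

**Step 3: cancel $u_2$.** We have $u_2\perp e_2$. Also $u_2\le\bar n$ and $b_1\le\bar n'$, so $u_2\perp b_1$. Hence $u_2\perp b_1\vee e_2$, and with (5) and the consequence of (OM),
$$(\bar m'\vee u_2)\wedge u_2'\le\big(u_2\vee(b_1\vee e_2)\big)\wedge u_2'=b_1\vee e_2\le b_1\vee\bar q .$$

**Step 4: read off $g$.** Taking complements, $\varphi(g)=(b_1\vee\bar q)'\le(\bar m\wedge u_2')\vee u_2$. Also $\varphi(g)\le\bar q'$. By the second description of $g$ in (4),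
$$\varphi(g)\le\bar q'\wedge\big((\bar m\wedge u_2')\vee u_2\big)=\psi(g).$$
Exchanging $\varphi$ and $\psi$ gives equality. $\square$

Two tasks remain. We must find an OML $G$ with such elements in which $g$ is *not* in the subalgebra generated by $m,n,p,q$. Then we must enlarge $G$ to a lattice $B$ and this subalgebra to some $A\not\ni g$, so that $A\cup\{g\}$ generates all of $B$: the homomorphisms must agree also at $v,b,u,c,e$, which must be present in $B$ for the lemma to apply. Both tasks need ways to build finite OMLs whose order we control.

## Inserting a pair of atoms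

The first tool puts two new atoms $r,\hat r$ with $r\vee\hat r=a$ under a given element $a$.

**Lemma 2.** Let $L$ be an OML and $0\neq a\in L$. Let $L[a;r,\hat r]$ be the disjoint union of $L$ and $\{(\rho,s):\rho\in\{r,\hat r\},\ s\in L,\ s\le a'\}$. Extend the order of $L$ by
$$(\rho,s)\le(\sigma,t)\iff\rho=\sigma,\ s\le t;\qquad(\rho,s)\le\ell\iff a\vee s\le\ell;\qquad\ell\le(\rho,s)\iff\ell\le s,$$
and the orthocomplementation by $(r,s)'=(\hat r,a'\wedge s')$ and $(\hat r,s)'=(r,a'\wedge s')$. This is an OML containing $L$ as a subalgebra. For $\ell\in L$, $(\rho,s)\vee\ell=(\rho,s\vee\ell)$ if $\ell\le a'$, and $(\rho,s)\vee\ell=a\vee s\vee\ell$ otherwise.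

*Example.* Let $L=2^3$ with atoms $x,y,z$ and $a=x\vee y$, so $a'=z$. The new elements are $(r,0),(\hat r,0),(r,z),(\hat r,z)$. The result has 12 elements. It is the union of two eight-element Boolean algebras, with atoms $x,y,z$ and $r,\hat r,z$ (writing $\rho$ for $(\rho,0)$), which share $0,1,z,z'$. For $a=1$, the insertion just adds one complementary pair: it is the horizontal sum with a four-element Boolean algebra.

*Proof.* Write $\bar\rho$ for the symbol other than $\rho$.

**Step 1: partial order.** Reflexivity is clear. The situation $(\rho,s)\le\ell\le(\sigma,t)$ is impossible, since it gives $a\le\ell\le t\le a'$ and $a=0$. This settles antisymmetry between $L$ and the new elements; inside each part antisymmetry is clear. For transitivity: $\ell_1\le\ell_2\le(\rho,s)$ gives $\ell_1\le\ell_2\le s$; $\ell\le(\rho,s)\le(\rho,t)$ gives $\ell\le s\le t$; $\ell_1\le(\rho,s)\le\ell_2$ gives $\ell_1\le s\le a\vee s\le\ell_2$; $(\rho,s)\le\ell_1\le\ell_2$ gives $a\vee s\le\ell_2$; $(\rho,s)\le(\rho,t)\le\ell$ gives $a\vee s\le a\vee t\le\ell$; the remaining cases lie within one part. Clearly $0$ and $1$ are the bounds.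

**Step 2: antitone involution.** For $s\le a'$ we have $a'\wedge(a'\wedge s')'=a'\wedge(a\vee s)=s$ by (OM), so $(\rho,s)''=(\rho,s)$. If $s\le t$, then $a'\wedge t'\le a'\wedge s'$, so $(\rho,t)'\le(\rho,s)'$. Finally, $(\rho,s)\le\ell$ iff $a\vee s\le\ell$ iff $\ell'\le a'\wedge s'$ iff $\ell'\le(\rho,s)'$; applied to $(\rho,s)'$ this also covers $\ell\le(\rho,s)$.

**Step 3: joins.** Let $\ell_1,\ell_2\in L$. An upper bound $(\rho,s)$ satisfies $\ell_1\vee\ell_2\le s$, so the join of $L$ is the join. For $(\rho,s)$ and $\ell$, the upper bounds in $L$ are the elements $\ge a\vee s\vee\ell$. Those outside $L$ are the $(\rho,t)$ with $t\ge s\vee\ell$, and they exist iff $\ell\le a'$. If $\ell\le a'$, the least upper bound is $(\rho,s\vee\ell)$, otherwise $a\vee s\vee\ell$. Similarly $(\rho,s)\vee(\rho,t)=(\rho,s\vee t)$. The elements $(r,s),(\hat r,t)$ have upper bounds only in $L$, so their join is $a\vee s\vee t$. Meets exist by duality, and $L$ is closed under all operations.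

**Step 4: complements.** Since $s\le a'$, the orthomodular law gives $s\vee(a'\wedge s')=a'$, so $(\rho,s)\vee(\rho,s)'=a\vee s\vee(a'\wedge s')=a\vee a'=1$. Dually the meet is $0$.

**Step 5: orthomodularity.** Let $x\le y$ and $y\wedge x'=0$; we show $x=y$. For $x,y\in L$ this holds because $L$ is an OML. If $x=(\rho,s)\le y=(\rho,t)$, then $t\wedge s'\le t$ and $t\wedge s'\le a'\wedge s'$, so $t\wedge s'\le y$ and $t\wedge s'\le x'$. Hence $t\wedge s'=0$, and $s=t$. If $x=(\rho,s)\le y=\ell$, then $a\le\ell$, so $0\ne(\bar\rho,0)\le y$ and $(\bar\rho,0)\le(\bar\rho,a'\wedge s')=x'$, a contradiction. If $x=\ell\le y=(\rho,s)$, then $\ell\le a'$, so $a\le\ell'$ and $0\neq(\rho,0)\le x'$; also $(\rho,0)\le y$, a contradiction. $\square$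

We write $\rho$ for $(\rho,0)$. Then $(\rho,s)=\rho\vee s$ for $s\le a'$, $r\vee\hat r=a$, and $r,\hat r$ are atoms. Since $\rho\le a$, each $\rho$ is orthogonal to every $s\le a'$; and $r\perp\hat r$. The definition of the order gives:

**(I1)** If $\ell\in L$ and $a\not\le\ell$, then $[0,\ell]$ is unchanged. In particular atoms of $L$ other than $a$ remain atoms. The atoms of $L[a;r,\hat r]$ are these together with $r$ and $\hat r$.

**(I2)** $[0,\rho\vee s]=[0,s]_L\cup\{\rho\vee t:t\le s\}$ for $s\le a'$.

## Pasting along one or two atoms

The second tool takes the union of two OMLs that share one or two atoms.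

**Lemma 3.** Let $L,P$ be OMLs and let $X$ be a one- or two-element set of elements which are atoms of both. Suppose $L\cap P=F:=\{0,1\}\cup\{z,z':z\in X\}$, bounds and orthocomplements agree on $F$, and $|F|=2+2|X|$. If $X=\{x,y\}$ with $x\ne y$, assume also:

* (P1) $x\vee_Py=1$;
* (P2) if $x\le_Ly'$, then $a\vee_Py=1$ for all $0\ne a\le_Px'$, and $a\vee_Px=1$ for all $0\neq a\le_Py'$.

Then $Q=L\cup P$ with order $\le_L\cup\le_P$ and the common $'$ is an OML, and:

* (R1) $L$ is a subalgebra of $Q$.
* (R2) For $a\in P\setminus L$ and $b\in L\setminus P$: $a\vee b=z'$ if $z\in X$ satisfies $a\le_Pz'$ and $b\le_Lz'$; if there is no such $z$, then $a\vee b=1$.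
* (R3) For $a\in P\setminus L$ and $b\in P$: $a\vee_Qb=a\vee_Pb$, unless $b=z\in X$ and there is $w\in X\setminus\{z\}$ with $a\le_Pw'$ and $z\le_Lw'$.
* (R4) An atom of $L$ or of $P$ which is not of the form $z'$ $(z\in X)$ is an atom of $Q$, and every atom of $Q$ is an atom of $L$ or of $P$.

For $|X|=1$, (P1) and (P2) are void, (R3) has no exception, and both $L$ and $P$ are subalgebras.

*Proof.* Each $z\in X$ is an atom and each $z'$ a coatom of both $L$ and $P$.

**Step 1: on $F$, the order $\le_P$ is trivial.** We claim that only $0\le f\le f\le1$ occurs. Neither $z\le z'$ nor $z'\le z$ is possible, as these give $z=0$ or $z'=0$. Two distinct atoms are incomparable, and so are their complements. If $x\le_Py'$, then $y'\wedge_Px'=(x\vee_Py)'=0$ by (P1), and (OM) gives $x=y'$, excluded by $|F|=6$. The relation $y\le_P x'$ is the same. If $x'\le_Py$, then $x'=y$ because $y$ is an atom, again excluded; likewise $y'\le_Px$. So on $F$, $\le_P$ is contained in $\le_L$.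

**Step 2: $\le_L\cup\le_P$ is a partial order.** Let $a\le_Lb\le_Pd$; then $b\in F$. If $b=0$ then $a=0$, and if $b=1$ then $d=1$; both times $a\le_Qd$. If $b=z\in X$, then $a\in\{0,z\}$, so $a\le_Pd$. If $b=z'$, then $d\in\{z',1\}$, so $a\le_Ld$. The case $a\le_Pb\le_Ld$ is the same with $L$ and $P$ exchanged. If $a\le_Lb\le_Pa$, then $a,b\in F$, and Step 1 gives $a=b$, or $b=0$, or $a=1$. If $b=0$, then $a\le_L0$ gives $a=0$; if $a=1$, then $1\le_Lb$ gives $b=1$. Clearly $'$ is an antitone involution, so it suffices to find joins.

**Step 3: joins of $a\in P\setminus L$ and $b\in L\setminus P$.** An upper bound $d$ satisfies $a\le_Pd$ and $b\le_Ld$, so $d\in F$. It is not $0$, and not some $z\in X$, since $a\le_Pz$ would give $a\in\{0,z\}\subseteq L$. So the upper bounds are $1$ and those $z'$ with $a\le_Pz'$ and $b\le_Lz'$. There is at most one such $z$, since otherwise $a\le_Px'\wedge_Py'=(x\vee_Py)'=0$. This proves (R2).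

**Step 4: joins of $a,b\in L$.** Let $d$ be an upper bound. If $d\in L$, then $a,b\le_Ld$ by Step 1, so $a\vee_Lb\le d$. If $d\in P\setminus L$, then $a,b\in F$ and $a,b\le_Pd$. Neither is $1$ or some $z'$, since these force $d\in\{z',1\}\subseteq L$. So $a,b\in\{0\}\cup X$. If $\{a,b\}=\{x,y\}$ with $x\neq y$, then $d=1$ by (P1), a contradiction. So $a,b$ are equal or one is $0$, and $a\vee_Lb\in\{a,b\}$ lies below $d$. Hence $a\vee_Lb$ is the join in $Q$; this gives (R1).

**Step 5: joins of $a\in P\setminus L$ and $b\in P$.** Upper bounds $d$ satisfy $a\le_Pd$, so $d\in P$. If $b\notin L$ or $b\in\{0,1\}$, then $b\le_Qd$ iff $b\le_Pd$, and the join is $a\vee_Pb$. If $b=z'$, then $b\le_Qd$ means $d\in\{z',1\}$, and this is the same as $b\le_Pd$; the join is again $a\vee_Pb$. Let $b=z\in X$. Then $z\le_Qd$ means that $z\le_Pd$, or $d\in F$ and $z\le_Ld$. In the latter case $d\ne z$ (else $a\in\{0,z\}$), and $d\neq w$ for the other element $w$ of $X$ because $z,w$ are distinct atoms of $L$; also $d\ne z'$. So $d=1$, or $d=w'$ with $w\in X\setminus\{z\}$, $a\le_Pw'$ and $z\le_Lw'$. If no such $w$ exists, the upper bounds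 are those in $P$ and the join is $a\vee_Pz$. If it exists, then $a\vee_Pz=1$ by (P2), so the upper bounds are $w'$ and $1$, and the join is $w'$. This proves (R3).

**Step 6: $Q$ is an OML.** So $Q$ is a bounded lattice with an antitone involution. We have $a\vee_Qa'=1$ by (R1) if $a\in L$. If $a\notin L$, then $a'\notin L$, and (R3) gives $a\vee_Qa'=a\vee_Pa'=1$. For (OM), let $a\le_Qb$ and $b\wedge_Qa'=0$. If $a\le_Lb$, then $a=b$ by (R1). If $a\le_Pb$, then $b\wedge_Pa'$ is a lower bound of $b,a'$ in $Q$, so it is $0$, and $a=b$ since $P$ is orthomodular.

**Step 7: atoms.** Let $t$ be an atom of $L$ not of the form $z'$, and $0\ne d\le_Qt$. If $d\le_Lt$, then $d=t$. If $d\le_Pt$, then $t\in F$. As $|F|\geq 4$, $t\neq 1$, so $t\in X$ is an atom of $P$ and $d=t$. Atoms of $P$ are treated in the same way. Conversely, an atom of $Q$ lying in $L$ (in $P$) has nothing but $0$ strictly below it there. If $|X|=1$, the elements of $F=\{0,1,z,z'\}$ have the same joins in $L$ and $P$, so with (R3), $P$ is a subalgebra. $\square$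

*Example (short loops fail, a loop of five works).* In the notation $2^\beta$ for the Boolean algebra with atom set $\beta$, let $L=2^{\{x,a,y\}}$, so $x\le_Ly'$. If $P=2^{\{x,b,y\}}$, then $x\vee_Py=b'$, (P1) fails, and in the union $x,y$ have the incomparable minimal upper bounds $a'$ and $b'$. Suppose $P$ is a chain of blocks $\{x,b,c\},\{c,d,e\},\{e,f,y\}$, each pasted to the previous one along one atom. The atoms orthogonal to $x$ are $b,c$ and those orthogonal to $y$ are $e,f$, so (P1) holds. But $c\le_Px'$ and $c\vee_Py=e'\neq1$, so (P2) fails: $c$ and $y$ lie below both $x'$ and $e'$ in the union. With one more block in the chain, (P1) and (P2) hold; we shall check this in the case we need.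

*Example (gluing two copies over few atoms).* Let $x$ be an atom of $B$ and $A=\{0,x,x',1\}\ne B$. Lemma 3, applied to $B$ and a copy sharing exactly $A$ with it, yields an OML in which the two copies are subalgebras meeting in $A$. So $A\hookrightarrow B$ is not epic. Next let $x\ne y$ be atoms of $B$ with $x\vee y=1$ and $y\ne x'$. Then $x\not\le y'$, by the argument of Step 1. So $x'\wedge y=0=x\wedge y'$, and $A=\{0,1,x,x',y,y'\}\cong MO_2$ is a subalgebra. If $A\neq B$, Lemma 3 glues two copies of $B$ along $A$: (P1) holds, (P2) is void, (R3) has no exceptions, and joins within $F=A$ agree in both copies. Again $A\hookrightarrow B$ is not epic. These are further tests that the first guess passes. In the construction below, three of the four decisive elements of $A$ are not atoms.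

**Block trees.** For a set $\beta$ with $3\le|\beta|<\infty$, start with one algebra $2^\beta$ and successively paste, by Lemma 3 with $|X|=1$, a new $2^\beta$ along one common atom, all its other elements except $0,1$ and the complement of that atom being new. Call the algebras $2^\beta$ (and the sets $\beta$) blocks, and the result a block tree. By induction it is a finite OML whose order is the union of the block orders, each block is a subalgebra, and the atoms are the elements of the sets $\beta$. For the last point use (R4), noting that the complement of an atom $z$ dominates two atoms of any block containing $z$ and so is not an atom. Since blocks are closed under $'$, two elements are orthogonal iff they lie in a common block and are orthogonal there. So the atoms orthogonal to an atom $x$ are the other members of the blocks through $x$, and the only atom orthogonal to $x'$ is $x$. If all blocks have three atoms, every element is $0$, $1$, an atom, or the complement of an atom.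

## A pentagon of blocks and a lattice with twenty atoms

We now realize the ten elements of Lemma 1. The conditions $b\perp u$, $e\perp u$, $c\le e\vee u$, $v\perp b$, $v\perp c$ suggest a loop. Put $s$ for the complement of $e\vee u$, so that $c\perp s$; then $b,u,s,c$ and an atom $j\le v$ are cyclically orthogonal. This is a loop of five blocks. A central atom $k$ and four insertions supply the rest.

**Step 1: the pentagon $E$.** Consider
$$\beta_1=\{b,o,j\},\quad\beta_2=\{b,d,u\},\quad\beta_3=\{u,e,s\},\quad\beta_4=\{s,f,c\},\quad\beta_5=\{c,x_1,x_2,j\}.$$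
Let $L$ be the block tree of $\beta_2,\beta_3$ (sharing $u$), and $P$ the block tree of $\beta_1,\beta_5,\beta_4$ (sharing $j$, respectively $c$). Paste with $X=\{b,s\}$. In $P$ the atoms orthogonal to $b$ are $o,j$, and those orthogonal to $s$ are $f,c$; so $b\vee_Ps=1$ by (At), which is (P1). Since $b,s$ lie in no common block of $L$, $b\not\le_Ls'$ and (P2) is void.

So $E:=L\cup P$ is a finite OML whose order is the union of the five block orders. Each block is a subalgebra: those in $L$ by (R1). For those in $P$, (R3) has no exceptions, and each of $2^{\beta_1},2^{\beta_4},2^{\beta_5}$ meets $F$ in at most $\{0,1,z,z'\}$ for one $z\in X$, where joins are clear. By (R4) the atoms of $E$ are the 11 letters, and atoms are orthogonal iff they are distinct and lie in a common $\beta_i$.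

**Step 2: a central atom.** Let $L_0=\{0,k\}\times E$, the direct product with a two-element algebra, and identify $E$ with the interval $[0,k']$. Elements of $L_0$ are $x$ and $k\vee x$ for $x\in E$; the atoms are $k$ and the 11 letters. The atom $k$ is orthogonal to all letters, and letters are orthogonal in $L_0$ iff they are in $E$. The sets $\beta_i\cup\{k\}$ are the atom sets of Boolean subalgebras of $L_0$, so complements of joins of such atoms are read off inside these sets. For example, $(u\vee k)'=e\vee s$ from $\{k,u,e,s\}$, and $(u\vee k)'=b\vee d$ from $\{k,b,d,u\}$.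

**Step 3: four insertions.** Apply Lemma 2 four times.

1. $L_1=L_0[a_1;g,\hat g]$ with $a_1=u\vee k$, $a_1'=e\vee s=b\vee d$.
2. $L_2=L_1[a_2;h,\hat h]$ with $a_2=\hat g\vee s=(\hat g,s)$. Here $a_2'=g\vee(a_1'\wedge s')=g\vee e$, as $(e\vee s)\wedge s'=e$. Put $q=h\vee e$. Then $q'=\hat h\vee(a_2'\wedge e')=\hat h\vee g$, as $g\perp e$ gives $(g\vee e)\wedge e'=g$.
3. $L_3=L_2[a_3;\nu,\hat\nu]$ with $a_3=k\vee d$, $a_3'=b\vee u$. Put $n=\nu\vee u$. Then $n'=\hat\nu\vee(a_3'\wedge u')=\hat\nu\vee b$.
4. $G=L_4=L_3[a_4;p,\hat p]$ with $a_4=k\vee j\vee b$, $a_4'=o$. So $p'=\hat p\vee o$.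

Put also
$$v=k\vee j,\qquad m=k\vee j\vee x_1,\qquad\text{so}\quad m'=c\vee x_2 .$$
None of the $a_i$ is an atom, so by (I1) the atoms of $G$ are $k$, the 11 letters and $g,\hat g,h,\hat h,\nu,\hat\nu,p,\hat p$: twenty in all. Each $L_i$ is a subalgebra of $L_{i+1}$, so relations may be checked wherever the elements first occur.

**Step 4: the atoms below the parameters.** We claim:

| $m$ | $m'$ | $n$ | $n'$ | $q$ | $q'$ | $p$ | $p'$ |
|---|---|---|---|---|---|---|---|
| $k,j,x_1$ | $c,x_2$ | $u,\nu$ | $b,\hat\nu$ | $h,e$ | $\hat h,g$ | $p$ | $\hat p,o$ |

*$m$ and $m'$.* In $E$, the elements $j\vee x_1$ and $c\vee x_2$ are neither atoms nor complements of atoms, so they belong only to the block $\beta_5$, and the entries are right in $L_0$. By (I1) it remains to see that no $a_i$ lies below $m$ or $m'$. We have $u,d,b\not\le m$, so $a_1,a_3,a_4\not\le m$; and $a_2=(\hat g,s)\le m$ would mean $a_1\vee s\le m$. Since $k\not\le m'$, $a_1,a_3,a_4\not\le m'$, and $a_2\le m'$ would mean $a_1\vee s\le m'$.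

*$n$ and $n'$.* In $L_3$ use (I2) with the atoms $u$ and $b$. In $L_4$, $a_4\le\nu\vee u$ would mean $a_4\le u$, and $a_4\le\hat\nu\vee b$ would mean $a_4\le b$. Both are false, so (I1) applies.

*$q$ and $q'$.* In $L_2$ use (I2) with the atoms $e$ and $g$. For $i=3,4$, $a_i\in L_0$, so $a_i\le h\vee e$ would mean $a_i\le e$, and $a_i\le\hat h\vee g$ would mean $a_i\le g$. Both are false, since $a_i$ is neither $0$ nor an atom.

*$p$ and $p'$.* Use (I2) with $s=0$ and $s=o$.

The eight sets are pairwise disjoint. So by (At) any two distinct elements among $m,m',n,n',q,q',p,p'$ have meet $0$, and by complementation join $1$. Hence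
$$A_0:=\{0,1,m,m',n,n',p,p',q,q'\}\cong MO_4$$
is a subalgebra of $G$. The only atom of $G$ in $A_0$ is $p$; in particular $g\notin A_0$.

**Step 5: the hypotheses of Lemma 1.** First, $v\le m$, and $c\le m'$, so $m\le c'$; $u\le n$; $b\le n'$; this is (1). Next, $v\perp b$ because $k\perp b$ and $j\perp b$ ($\beta_1$); $e\perp u$ ($\beta_3$); $e\le q$. In $E$, $e\vee u$ is the complement of $s$ and $c\perp s$ ($\beta_4$), so $c\le e\vee u$; this is (2).

For (3), $p\le a_4=v\vee b$ by construction. Since $c\not\le a_4'=o$, Lemma 2 gives $p\vee c=a_4\vee c=k\vee j\vee b\vee c$. In $E$ the atoms orthogonal to $b$ are $o,j,d,u$ and those orthogonal to $c$ are $s,f,x_1,x_2,j$. The only common one is $j$, which is not orthogonal to $j$. By (At), $j\vee b\vee c$ is the top $k'$ of $E$, so $p\vee c=k\vee k'=1$.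

For the first half of (4) we compute $(b\vee q)'=b'\wedge q'$. The atoms below $q'$ are $\hat h$ and $g$. We have $g\le b'$, since $g\le a_1$ and $b\le a_1'$. On the other hand $\hat h\le b'$ iff $b\le\hat h'=h\vee a_2'$ iff $b\le a_2'=g\vee e$ iff $b\le e$, which is false. So $(b\vee q)'=g$ by (At).

For the second half, among the atoms $k,j,x_1$ below $m$ only $k$ is orthogonal to $u$, so $m\wedge u'=k$ and $(m\wedge u')\vee u=k\vee u=a_1$. Now $g\le a_1$, while $\hat h\le a_1$ iff $a_2=(\hat g,s)\le a_1$ iff $a_1\vee s\le a_1$. This is false, since $0\ne s\le a_1'$. So $q'\wedge a_1=g$. All hypotheses hold, and by restriction to $G$ we obtain: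

$$\textit{Homomorphisms from an OML containing } G \textit{ as a subalgebra into an OML that agree on } A_0 \textit{ agree at } g.\tag{6}$$

## Chains from $g$ to every other atom

The value at $g$ is now determined by the values on $A_0$, inside any OML that contains the whole of $G$. We want to enlarge $A_0$ so that with $g$ it generates everything, but by itself it still misses $g$. Putting the witnesses themselves into $A$ is useless: if $b\in A$, then $g=(b\vee q)'\in A$. So the new elements of $A$ should act as keys that produce the other atoms only together with $g$.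

In a block tree, if $w,r$ are atoms with exactly one atom $w_1$ orthogonal to both, then $w\vee r=w_1'$. So from $w$ and the key $r$ we get $w_1$. Starting with $g$, we walk along a chain of blocks to a given atom $t$, with a key at each step. Two cautions shape the chain.

*A key must not be orthogonal to $t$ or to $g$.* If, say, we paste a block $\{b,z,r\}$ to $G$ along $b$ and put $r$ into $A$, then $r\le b'$ and $n\le b'$, so $r\vee n=b'$ by (R2), and $b\in A$, hence $g\in A$. Similarly a block $\{g,z,r\}$ gives $r\vee q=g'$. So keys can lead us to a neighbor of $t$, but not to $t$ itself. We use two chains to the same $t$: by (R2), the two neighbors of $t$ reached have join $t'$.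

*The chain must not be too short.* With blocks $\{g,y_0,w_1\},\{w_1,y_1,w_2\},\{w_2,y_2,t\}$ we would have $w_1\le_Pg'$ and $w_1\vee_Pt=w_2'\ne1$. So (P2) would fail for every $t$ with $g\perp t$, for example $t=e$. One more block cures this.

**Definition of $B$.** Let $T$ be the set of the 18 atoms of $G$ different from $g$ and $p$. For $t\in T$ and $\epsilon\in\{1,2\}$ let $P_{t,\epsilon}$ be the block tree with blocks
$$\{g,y_0,w_1\},\ \{w_1,y_1,w_2\},\ \{w_2,y_2,w_3\},\ \{w_3,y_3,t\},\ \{w_1,z_1,r_1\},\ \{w_2,z_2,r_2\},\ \{w_3,z_3,r_3\},$$
where all atoms other than $g,t$ are new and belong to this copy only. Starting with $G$, paste the 36 algebras $P_{t,\epsilon}$ one after another by Lemma 3, where $L$ is the algebra already constructed and $X=\{g,t\}$. Let $B$ be the result.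

**Step 1: the hypotheses of Lemma 3.** Each atom of $G$ is orthogonal to at least two other atoms: $k$ to all letters; each letter to $k$ and to another letter; $g,\hat g$ to each other and to $e$; $h,\hat h$ to each other and to $e$; $\nu,\hat\nu$ to each other and to $u$; $p,\hat p$ to each other and to $o$. So no complement of an atom of $G$ is an atom of $G$. Hence, by (R4), all atoms of $G$ remain atoms at every stage, and $0,1,g,g',t,t'$ are distinct in $L$; they are distinct in $P=P_{t,\epsilon}$ as well.

In $P$ the atoms orthogonal to $g$ are $y_0,w_1$, and those orthogonal to $t$ are $y_3,w_3$. So $g\vee_Pt=1$, which is (P1). The only block containing $g'$ is $\{g,y_0,w_1\}$, so the nonzero $a\le_Pg'$ are $y_0,w_1,g'$. The atoms orthogonal to them are, respectively, $\{g,w_1\}$, $\{g,y_0,y_1,w_2,z_1,r_1\}$, $\{g\}$. None of these sets contains $y_3$ or $w_3$, so $a\vee_Pt=1$. The nonzero $a\le_Pt'$ are $y_3,w_3,t'$, with orthogonal atoms $\{w_3,t\}$, $\{w_2,y_2,y_3,t,z_3,r_3\}$, $\{t\}$. None contains $y_0$ or $w_1$, so $a\vee_Pg=1$. So (P2) holds whether or not $g\le_Lt'$.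

Thus $B$ is a finite OML, and by (R1) every intermediate algebra, in particular $G$, is a subalgebra of $B$.

**Step 2: the subalgebra $A$.** Let
$$A:=A_0\cup\{r,r':r\text{ one of the }36\cdot3=108\text{ elements }r_1,r_2,r_3\text{ of the }P_{t,\epsilon}\}.$$

**Claim 1.** $A$ is a subalgebra of $B$ isomorphic to $MO_{112}$, and $g\notin A$.

*Proof.* No $r$ or $r'$ lies in $G$, so $A\cap G=A_0$, whose only atom of $G$ is $p$. Hence $g\notin A$ and $t\notin A$ for all $t\in T$; since $A$ is closed under $'$, also $g',t'\notin A$. There are $4+108=112$ complementary pairs, so it suffices to show that two elements $\ne0,1$ of $A$ from different pairs have join $1$; meets follow by complementation. Within $A_0$ this is known. Consider the stage at which $P=P_{t,\epsilon}$ is pasted to $L$.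

Let $\rho\in\{r_i,r_i'\}$, so $\rho\in P\setminus L$, and let $\ell\in(A\cap L)\setminus\{0,1\}$. Since $g,g',t,t'\notin A$, we have $\ell\in L\setminus P$. By (R2), $\rho\vee\ell=1$ unless $\rho\le_Pz'$ for some $z\in\{g,t\}$. But $r_i$ lies in no block with $g$ or $t$, and $r_i'\le_Pz'$ would give $z\le_Pr_i$, which is false. So $\rho\vee\ell=1$.

Now let $i\ne l$. In $P$ the atoms orthogonal to $r_i$ are $z_i,w_i$, and the only atom orthogonal to $r_i'$ is $r_i$. The sets $\{z_i,w_i\}$, $\{r_i\}$ are disjoint from $\{z_l,w_l\}$, $\{r_l\}$, so $r_i\vee r_l=r_i\vee r_l'=r_i'\vee r_l'=1$ in $P$. The same holds in $Q$ by (R3), as none of these elements is in $X$. By (R1) all these joins persist up to $B$. $\square$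

**Step 3: generation.**

**Claim 2.** $B$ is generated by $A\cup\{g\}$.

*Proof.* Let $S$ be the subalgebra of $B$ generated by $A\cup\{g\}$.

*The $w_i$ are in $S$.* In each $P=P_{t,\epsilon}$ we compare orthogonal atoms. For $g$ and $r_1$ they are $\{y_0,w_1\}$ and $\{z_1,w_1\}$; for $w_1$ and $r_2$ they are $\{g,y_0,y_1,w_2,z_1,r_1\}$ and $\{z_2,w_2\}$; for $w_2$ and $r_3$ they are $\{w_1,y_1,y_2,w_3,z_2,r_2\}$ and $\{z_3,w_3\}$. The only common atom is $w_1$, $w_2$, $w_3$, respectively, so by (At)
$$g\vee_Pr_1=w_1',\qquad w_1\vee_Pr_2=w_2',\qquad w_2\vee_Pr_3=w_3'.$$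
By (R3) these joins hold in $Q$, and then in $B$: an exception can occur only for $g\vee r_1$, and would require $r_1\le_Pt'$, which is false. Hence $w_1,w_2,w_3\in S$.

*Each $t\in T$ is in $S$.* Let $w_3^1,w_3^2$ be the elements $w_3$ of $P_{t,1},P_{t,2}$, and suppose $P_{t,1}$ was pasted first. When $P=P_{t,2}$ is pasted, $w_3^2\in P\setminus L$, $w_3^1\in L\setminus P$, $w_3^2\le_Pt'$ and $w_3^1\le_Lt'$. So (R2) gives $w_3^1\vee w_3^2=t'$, and $t\in S$.

*Everything is in $S$.* All atoms of $G$ are in $S$, since $p\in A$. By (At), $G\subseteq S$. In each $P_{t,\epsilon}$ the three-element blocks give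
$$y_0=(g\vee w_1)',\quad y_1=(w_1\vee w_2)',\quad y_2=(w_2\vee w_3)',\quad y_3=(w_3\vee t)',\quad z_i=(w_i\vee r_i)'.$$
These hold also in $B$ by (R3): exceptions would require $w_1\le_Pt'$ (for $y_0$) or $w_3\le_Pg'$ (for $y_3$), and both are false. Since every element of $P_{t,\epsilon}$ is $0$, $1$, an atom or the complement of an atom, $S=B$. $\square$

**Step 4: proof of the Theorem.** By Claim 1, $A\cong MO_{112}$ is a proper subalgebra of $B$ with $g\in B\setminus A$, and by Claim 2, $B$ is generated by $A\cup\{g\}$. Let $D$ be an OML and let $\varphi,\psi:B\to D$ be homomorphisms agreeing on $A$. They agree on $A_0$, so $\varphi(g)=\psi(g)$ by (6). The set $\{x\in B:\varphi(x)=\psi(x)\}$ is a subalgebra containing $A\cup\{g\}$, so it is $B$, and $\varphi=\psi$. Thus $A\hookrightarrow B$ is an epimorphism that is not surjective. $\blacksquare$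

## Smaller classes, larger lattices, and Boolean subalgebras

**(a) All classes containing $A$ and $B$.** If $\mathbb K$ is any class of OMLs with $A,B\in\mathbb K$, then $A\hookrightarrow B$ is a non-surjective $\mathbb K$-epimorphism, because there are fewer test algebras $D$. So ES fails for the class of finite OMLs, for every variety or quasivariety of OMLs containing $B$ (it contains the subalgebra $A$ too), and in particular for the finitely generated variety $V(B)$.

**(b) One-generated extensions.** Since $B$ is generated by $A\cup\{g\}$, even the weaker property fails in which surjectivity is demanded only of epimorphisms $\eta:A\to B$ with $B$ generated by $\eta[A]$ and one further element.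

**(c) Every nontrivial OML sits inside one with a proper epic extension.** Let $C$ be a nontrivial OML. Then $C\oplus A$ is a proper subalgebra of $C\oplus B$ containing $C$. The inclusion is epic: homomorphisms that agree on $C\cup A$ agree on $B$, by the Theorem applied to their restrictions to the subalgebra $B$, and so they agree everywhere. Taking $C=MO_\lambda$, for which $C\oplus A\cong MO_{\lambda+112}$, we see that every $MO_\kappa$ with $\kappa\ge112$, finite or infinite, has a proper epic extension.

**(d) The height of $A$.** The lattice $A\cong MO_{112}$ has height $2$: its longest chains are $0<x<1$. This is the least possible height, since OMLs of height $\le1$ are Boolean, and *no Boolean algebra has a proper epic extension in the class of OMLs*. The latter follows from a theorem which we quote without proof and use only here: by G. Bruns and J. Harding (*Amalgamation of ortholattices*, Order 14 (1998), 193–209), any two OMLs can be strongly amalgamated over a common Boolean subalgebra. Suppose $A_1$ is a Boolean proper subalgebra of an OML $B_1$. Amalgamate two copies of $B_1$ over $A_1$ strongly: there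 are embeddings $\varphi,\psi$ of $B_1$ into an OML that agree on $A_1$ and satisfy $\varphi[B_1]\cap\psi[B_1]=\varphi[A_1]$. If $y\in B_1\setminus A_1$ and $\varphi(y)=\psi(y)$, then $\varphi(y)\in\varphi[A_1]$, which is impossible because $\varphi$ is injective. So $\varphi\ne\psi$, although they agree on $A_1$, and $A_1\hookrightarrow B_1$ is not epic. So over Boolean subalgebras the first guess, and the gluing plan behind it, are right.
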